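\title{Prime Blaschke products are uniformly dense}

\begin{abstract}
A Blaschke product is prime if it is not a composition of two Blaschke products that each have at least two zeros. We prove that every Blaschke product, finite or infinite, is a uniform limit on the unit disk of prime Blaschke products. In the space of nonconstant inner functions with the uniform metric, the prime Blaschke products even contain a dense $G_\delta$ set. The proof combines a criterion for primality, stated in terms of the critical points of the function and of its oscillation near the unit circle, with a perturbation of inner functions that generalizes the Frostman shift and has randomly chosen coefficients.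
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb D$ be the open unit disk and $\mathbb T$ the unit circle. A \emph{Blaschke product} is a function on $\mathbb D$ of the form
\[
B(z)=\gamma\prod_{n}\frac{|z_n|}{z_n}\,\frac{z_n-z}{1-\overline{z_n}z},
\]
where $|\gamma|=1$, the quotient $0/0$ is read as $1$, and the zeros $z_n\in\mathbb D$, repeated according to multiplicity, form a nonempty finite or infinite sequence with $\sum_n(1-|z_n|)<\infty$. Unimodular constants are not counted as Blaschke products. The product is \emph{finite} or \emph{infinite} according to the number of its zeros, and the number of zeros of a finite product is its \emph{degree}. The Blaschke products with exactly one zero are the conformal automorphisms of $\mathbb D$; those with at least two zeros, counted with multiplicity, are called \emph{nontrivial}. A Blaschke product $B$ is \emph{prime} (or indecomposable) if it cannot be written as $B=B_1\circ B_2$ with nontrivial Blaschke products $B_1,B_2$. Throughout,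
\[
\|f\|=\sup_{\mathbb D}|f|,\qquad \tau_v(w)=\frac{w-v}{1-\bar vw},\qquad \varphi_a(z)=\frac{a-z}{1-\bar az}\qquad(v,a\in\mathbb D),
\]
and $D(c,\rho)$ is the open disk with center $c$ and radius $\rho$. The inverse of $\tau_v$ is $\tau_{-v}$.

The word ``prime'' comes from the finite case. A finite Blaschke product $B$ of degree $d$ has $|B(z)|\to1$ as $|z|\to1$, so by Rouch\'e's theorem it takes every value in $\mathbb D$ exactly $d$ times. If $B=B_1\circ B_2$, then $B_2$ is finite (otherwise $B$ takes the value $B_1(0)$ infinitely often), hence onto $\mathbb D$, so $B_1$ is finite as well, and counting zeros gives $d=\deg B_1\cdot\deg B_2$. Thus products of prime degree are prime, while $z^4=(z^2)^2$ is not. In composite degree one expects composition to be the exception: the chain rule forces coincidences among the critical points of $B_1\circ B_2$, and a small perturbation should destroy them. It is indeed known that the prime finite Blaschke products are uniformly dense in the set of finite Blaschke products. The conjecture posed in \cite{FBP} is that the same holds in general: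 \emph{for every Blaschke product $B$, finite or infinite, and every $\varepsilon>0$ there is a prime Blaschke product $C$ with $\|B-C\|<\varepsilon$.}

The uniform norm is what makes this a question. An infinite Blaschke product is the locally uniform limit of its partial products of prime degree, which are prime. In the uniform norm finite products are of no use for approximating infinite ones.

\begin{lemma}\label{lem:zeros}
If $B$ and $C$ are Blaschke products with $\|B-C\|<1$, then they have the same number of zeros (possibly $\infty$).
\end{lemma}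

\begin{proof}
Suppose that one of them is finite and the other infinite. The zeros of the infinite product accumulate at $\mathbb T$, and along them the modulus of the finite product tends to $1$; so $\|B-C\|\ge1$, a contradiction. If both are finite, then $|B-C|<|B|$ on $|z|=r$ for $r$ near $1$, and Rouch\'e's theorem applies.
\end{proof}

We prove the conjecture.

\begin{theorem}\label{thm:main}
For every Blaschke product $B$ and every $\varepsilon>0$ there is a prime Blaschke product $C$ with $\|B-C\|<\varepsilon$. If $\varepsilon<1$, then $C$ has the same number of zeros (possibly $\infty$) as $B$.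
\end{theorem}

The proof is a Baire category argument, and the complete metric space in which it runs is larger than the set of Blaschke products. An \emph{inner function} is a holomorphic function $C:\mathbb D\to\overline{\mathbb D}$ whose radial limits have modulus $1$ almost everywhere on $\mathbb T$. Blaschke products are inner. Let $\mathcal I^*$ be the set of nonconstant inner functions with the metric $\|C-\tilde C\|$; it is complete (Lemma~\ref{lem:complete}). For $C\in\mathcal I^*$, $z\in\mathbb D$ and $r,R\in(0,1)$ put
\begin{align*}
\omega_C(z)&=\max\bigl\{|C(a)-C(b)|:\ |a-z|,\,|b-z|\le\tfrac14(1-|z|)\bigr\},\\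
E_r(C,R)&=\{\theta\in[0,2\pi):\ |C(re^{i\theta})|\le R\}.
\end{align*}
So $\omega_C(z)$ is the oscillation of $C$ on a disk about $z$ whose radius is proportional to the distance from $z$ to $\mathbb T$, and $E_r(C,R)$ is the part of the circle $|z|=r$ on which $|C|$ is not yet close to $1$. We have $0<\omega_C\le2$ because $C$ is not constant, and $\omega_C$ is continuous because it is the maximum of a continuous function of $(z,\xi,\xi')$, namely $|C(z+(1-|z|)\xi)-C(z+(1-|z|)\xi')|$, over the fixed compact set $|\xi|,|\xi'|\le\frac14$. Consider two conditions on $C\in\mathcal I^*$.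
\begin{itemize}
\item[(S)] All zeros of $C'$ in $\mathbb D$ are simple, and $C$ takes distinct values at distinct zeros of $C'$.
\item[(O)] For every $R<1$,
\[
\liminf_{r\to1}\int_{E_r(C,R)}\log\frac{8}{\omega_C(re^{i\theta})}\,d\theta=0 .
\]
\end{itemize}

\begin{theorem}\label{thm:criterion}
Let $C\in\mathcal I^*$ satisfy \textup{(S)} and \textup{(O)}. Then $\tau_v\circ C$ is a Blaschke product for every $v\in\mathbb D$; in particular $C$ is a Blaschke product. Moreover, if $C=F\circ G$ with $F,G:\mathbb D\to\mathbb D$ holomorphic, then $F$ or $G$ is an automorphism of $\mathbb D$. In particular $C$ is prime.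
\end{theorem}

\begin{theorem}\label{thm:generic}
The set of $C\in\mathcal I^*$ that satisfy \textup{(S)} and \textup{(O)} is a dense $G_\delta$ subset of $\mathcal I^*$, that is, a dense countable intersection of open sets.
\end{theorem}

Together the two theorems show that the prime Blaschke products contain a dense $G_\delta$ subset of $\mathcal I^*$. Since every Blaschke product lies in $\mathcal I^*$, this gives the first claim of Theorem~\ref{thm:main}, and Lemma~\ref{lem:zeros} gives the second.

Section~\ref{sec:model} explains the two conditions: (S) alone implies primality for finite products, and two examples show how it fails for infinite ones. Section~\ref{sec:tools} collects the facts about inner functions that we use. Theorem~\ref{thm:criterion} is proved in Section~\ref{sec:criterion}, and Theorem~\ref{thm:generic} in Sections~\ref{sec:baire} and~\ref{sec:osc}.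

\section{Critical points of a composition}\label{sec:model}

\subsection{Condition (S) and finite products}

Condition (S) enters the whole proof through one observation.

\begin{lemma}\label{lem:chain}
Let $C\in\mathcal I^*$ satisfy \textup{(S)}, let $C=F\circ G$ with $F,G:\mathbb D\to\mathbb D$ holomorphic, and let $F'(p)=0$. Then $G-p$ has at most one zero in $\mathbb D$, counted with multiplicity.
\end{lemma}

\begin{proof}
If $G(z)=G(z')=p$ with $z\ne z'$, then $C'=(F'\circ G)\,G'$ vanishes at $z$ and $z'$, and $C(z)=C(z')=F(p)$. If $G-p$ has a zero of order $k\ge2$ at $z$, and $m\ge2$ is the order of the zero of $F-F(p)$ at $p$, then $C-F(p)$ has a zero of order $mk\ge4$ at $z$, so $C'$ has a zero of order at least $3$. Both cases contradict (S).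
\end{proof}

\begin{proposition}\label{prop:finite}
A finite Blaschke product $C$ that satisfies \textup{(S)} is prime.
\end{proposition}

\begin{proof}
Let $C=F\circ G$ with nontrivial Blaschke products $F,G$. Both are finite, of degree at least $2$.

(a) \emph{$F$ has a critical point $p$.} Otherwise every $w\in\mathbb D$ has exactly $d=\deg F$ distinct preimages, and the $d$ local inverses of $F$ near $w$ account for all preimages of nearby points. So $F$ is a $d$-sheeted covering of the simply connected disk by a connected space, which forces $d=1$.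

(b) \emph{$G$ takes the value $p$ at least twice}, namely $\deg G$ times. This contradicts Lemma~\ref{lem:chain}.
\end{proof}

The smallest composite degree already shows how a perturbation produces (S).

\begin{example}\label{ex:four}
Let $0<a<b<1$ and $C_0=\varphi_a\varphi_{-a}\varphi_b\varphi_{-b}$. Since $\varphi_a(z)\varphi_{-a}(z)=-\varphi_{a^2}(z^2)$, we have $C_0(z)=F(z^2)$ with $F=\varphi_{a^2}\varphi_{b^2}$, so $C_0$ is not prime. From $\varphi_x'/\varphi_x=-(1-x^2)/((x-w)(1-xw))$ for real $x$, the zeros of $F'$ are the roots of
\[
(1-a^4)(b^2-w)(1-b^2w)+(1-b^4)(a^2-w)(1-a^2w)=0 .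
\]
The leading and constant coefficients of this quadratic agree, so its roots have product $1$, and by Rolle's theorem one root $c^2$, $c>0$, lies in $(a^2,b^2)$. Hence $C_0'(z)=2zF'(z^2)$ has in $\overline{\mathbb D}$ exactly the simple zeros $0,c,-c$, with values $C_0(0)=a^2b^2>0$ and $C_0(c)=C_0(-c)=v<0$. Now move one zero: let $C_\epsilon=\varphi_{a+\epsilon}\varphi_{-a}\varphi_b\varphi_{-b}$ with $\epsilon$ real and small. By Rouch\'e's theorem on $\mathbb T$ and the implicit function theorem, $C_\epsilon$ has three simple critical points in $\mathbb D$, which depend smoothly on $\epsilon$. Because $C_0'(\pm c)=0$, the motion of the critical points does not affect the critical values to first order, and the values that start at $\pm c$ have derivatives $v\bigl[\frac1{a\mp c}\pm\frac{c}{1\mp ac}\bigr]$ at $\epsilon=0$. The difference of these derivatives is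
\[
2cv\Bigl[\frac1{a^2-c^2}+\frac1{1-a^2c^2}\Bigr]\ne0,
\]
since $0<c^2-a^2<1-a^2c^2$. So for small $\epsilon\ne0$ the product $C_\epsilon$ satisfies (S) and is prime, and $\|C_\epsilon-C_0\|\to0$.
\end{example}

\subsection{Two obstructions for infinite products}

Steps (a) and (b) of Proposition~\ref{prop:finite} both fail for infinite products. Let
\[
\sigma(z)=\exp\Bigl(-\frac{1+z}{1-z}\Bigr),\qquad \sigma_1(z)=\exp\Bigl(-\frac12\,\frac{1+z}{1-z}\Bigr),\qquad h(z)=-\log|\sigma(z)|=\frac{1-|z|^2}{|1-z|^2}.
\]
Since $h>0$ and $h(re^{i\theta})\to0$ for $e^{i\theta}\ne1$, the functions $\sigma$, $\sigma_1$ and $\sigma(z^2)$ are inner. They have no zeros, and $\sigma'=-2\sigma/(1-z)^2$ has no zeros. By Frostman's theorem (Lemma~\ref{lem:frostman}) we can fix $u,v\in\mathbb D$ such that $\tau_u\circ\sigma_1$, $\tau_v\circ\sigma$ and $\tau_v(\sigma(z^2))$ are Blaschke products. They are nontrivial, because each omits a value in $\mathbb D$ and so is not an automorphism.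

\begin{example}[the right factor omits the critical point]\label{ex:omit}
The Blaschke product $C=\tau_v\circ\sigma$ has no critical points, so it satisfies (S). Yet $C=F\circ G$ with $G=\tau_u\circ\sigma_1$ and $F(w)=\tau_v(\tau_{-u}(w)^2)$. Here $F$ is a finite Blaschke product of degree $2$: it has two zeros and modulus tending to $1$ at $\mathbb T$, so its quotient by the Blaschke product with the same zeros is constant by the maximum and minimum principles. The critical point $-u=\tau_u(0)$ of $F$ is omitted by $G$.
\end{example}

\begin{example}[the left factor has no critical point]\label{ex:nocrit}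
The Blaschke product $C(z)=\tau_v(\sigma(z^2))$ is the composition of $F=\tau_v\circ\sigma$ and $G(z)=z^2$. Since $F'$ has no zeros, $C'(z)=2zF'(z^2)$ has only the simple zero $0$, so $C$ satisfies (S).
\end{example}

\subsection{What condition (O) measures}

For every $C\in\mathcal I^*$ and $R<1$, dominated convergence gives
\begin{equation}\label{eq:measure}
|E_r(C,R)|\to0\qquad(r\to1),
\end{equation}
where $|\cdot|$ denotes Lebesgue measure, because $|C(re^{i\theta})|\to1$ for almost every $\theta$. Thus (O) can fail only if $\omega_C$ is extremely small on $E_r(C,R)$, that is, if $C$ is almost constant on the region where it has not yet approached the circle. A finite Blaschke product satisfies (O) because $E_r(C,R)$ is empty for $r$ near $1$, so Theorem~\ref{thm:criterion} contains Proposition~\ref{prop:finite}.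

The function $\sigma$ shows how (O) fails. Harnack's inequality in the disk $D(z,1-|z|)$ gives $h(a)\ge\frac35h(z)$ for $|a-z|\le\frac14(1-|z|)$. Hence $\omega_\sigma(z)\le2e^{-3h(z)/5}$ and $\log(8/\omega_\sigma)\ge\frac35h$. The mean value property gives $\int_0^{2\pi}h(re^{i\theta})\,d\theta=2\pi$. Off $E_r(\sigma,R)$ we have $h<\log(1/R)$, so by bounded convergence the integral of $h$ over the complement of $E_r(\sigma,R)$ tends to $0$. Therefore the lower limit in (O) is at least $6\pi/5$. The set $E_r(\sigma,R)$ shrinks, but it carries a fixed amount of the positive harmonic function $h$.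

This is the pattern that (O) forbids. In Section~\ref{sec:criterion} each of the two obstructions is encoded in a nonnegative subharmonic function that vanishes where $|C|>R$ and is bounded by $4\log(8/\omega_C)$. Condition (O) makes its circular means tend to $0$ along a sequence of circles, and this forces the function to vanish. One sequence of circles is enough, so (O) asks only for a lower limit; in turn, this makes (O) a $G_\delta$ condition and allows us to repair a given function on one circle at a time.

\section{Inner functions}\label{sec:tools}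

We use the following textbook facts. Here $H^\infty$ is the space of bounded holomorphic functions on $\mathbb D$.

\emph{Fatou's theorem.} Every $f\in H^\infty$ has radial limits almost everywhere on $\mathbb T$, denoted again by $f$, and $\|f\|$ is the essential supremum of $|f|$ on $\mathbb T$.

\emph{Factorization.} Every Blaschke product is inner. Every inner function $f$ can be written as $f=bS$, where $b$ is a Blaschke product with the zeros of $f$ (or $b=1$ if $f$ has no zeros) and $S$ is a zero-free inner function.

\emph{Schwarz--Pick lemma.} If $f:\mathbb D\to\mathbb D$ is holomorphic, then $|\tau_{f(a)}(f(z))|\le|\tau_a(z)|$. We use two consequences: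
\begin{equation}\label{eq:sp}
|f'(z)|\le\frac{1-|f(z)|^2}{1-|z|^2}\le\frac1{1-|z|},\qquad |f(z)|\le\frac{|f(a)|+|\tau_a(z)|}{1+|f(a)|\,|\tau_a(z)|}.
\end{equation}
The second follows from $1-|\tau_{-\beta}(w)|^2=(1-|\beta|^2)(1-|w|^2)/|1+\bar\beta w|^2$, which gives $|\tau_{-\beta}(w)|\le\frac{|\beta|+|w|}{1+|\beta||w|}$, and from the fact that $\frac{x+y}{1+xy}$ increases in each variable on $[0,1)$.

\emph{Subharmonic functions.} A continuous real function $u$ on an open set is subharmonic if each point $c$ satisfies $u(c)\le\frac1{2\pi}\int_0^{2\pi} u(c+\rho e^{i\theta})\,d\theta$ for all small $\rho$. Then on every closed disk in the set, $u$ is at most the Poisson integral of its boundary values, and its value at the center is at most its area mean. A smooth function with $\Delta u\ge0$ is subharmonic, and so is the maximum of two subharmonic functions. For holomorphic $f\not\equiv0$, the value of $\log|f|$ at the center of a disk is also at most its area mean.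

\begin{lemma}\label{lem:complete}
\textup{(a)} If $C\in\mathcal I^*$, then $\inf_{\mathbb D}|C|=0$.
\textup{(b)} If $C$ is inner and $\|C-B\|<1$ for some $B\in\mathcal I^*$, then $C\in\mathcal I^*$.
\textup{(c)} $\mathcal I^*$ is a complete metric space.
\end{lemma}

\begin{proof}
(a) If $\inf|C|>0$, then $1/C\in H^\infty$ has unimodular boundary values, so $|1/C|\le1$. Then $|C|\equiv1$ and $C$ is constant. (b) A constant inner function is a unimodular constant $\gamma$, and $\|B-\gamma\|\ge1$ by (a). (c) A Cauchy sequence in $\mathcal I^*$ converges uniformly to some $C\in H^\infty$; by Fatou's theorem the boundary values converge in $L^\infty(\mathbb T)$, so $C$ is inner, and it is nonconstant by (b).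
\end{proof}

Among inner functions, Blaschke products are recognized by the circular means
\[
m_f(r)=\frac1{2\pi}\int_0^{2\pi}-\log|f(re^{i\theta})|\,d\theta\ \ge0 .
\]

\begin{lemma}\label{lem:means}
\textup{(a)} If $b$ is a Blaschke product, then $m_b(r)\to0$ as $r\to1$.
\textup{(b)} If $f\in\mathcal I^*$ and $\liminf_{r\to1}m_f(r)=0$, then $f$ is a Blaschke product.
\end{lemma}

\begin{proof}
(a) A factor $z^k$ contributes $-k\log r\to0$, so we may assume $b(0)\ne0$. Jensen's formula gives $-m_b(r)=\log|b(0)|+\sum_{|z_n|<r}\log(r/|z_n|)$. By monotone convergence this tends to $\log|b(0)|+\sum_n\log(1/|z_n|)=0$.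

(b) Write $f=bS$. The function $-\log|S|\ge0$ is harmonic and at most $-\log|f|$, so $-\log|S(0)|\le m_f(r)$ for all $r$, and $|S(0)|=1$. Thus $S$ is a unimodular constant, and $b$ is not constant because $f$ is not.
\end{proof}

\begin{lemma}[Frostman's theorem, almost-everywhere form]\label{lem:frostman}
If $C\in\mathcal I^*$, then $\tau_v\circ C$ is a Blaschke product for almost every $v\in\mathbb D$.
\end{lemma}

\begin{proof}
Let $w\in\mathbb D$ and let $dA$ be area measure. The function $v\mapsto\log|1-\bar vw|$ is harmonic near $\overline{\mathbb D}$ and vanishes at $0$, so its integral over $\mathbb D$ is $0$. The mean of $\log|w-v|$ over the circle $|v|=\rho$ is $\log\max(\rho,|w|)$, so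
\[
\int_{\mathbb D}-\log|\tau_v(w)|\,dA(v)=-2\pi\int_0^1\rho\log\max(\rho,|w|)\,d\rho=\frac\pi2(1-|w|^2).
\]
By Tonelli's theorem and dominated convergence,
\[
\int_{\mathbb D}m_{\tau_v\circ C}(r)\,dA(v)=\frac\pi2\cdot\frac1{2\pi}\int_0^{2\pi}\bigl(1-|C(re^{i\theta})|^2\bigr)\,d\theta\to0\qquad(r\to1).
\]
Fatou's lemma along a sequence $r_k\to1$ gives $\liminf_km_{\tau_v\circ C}(r_k)=0$ for almost every $v$. Since $\tau_v\circ C\in\mathcal I^*$, Lemma~\ref{lem:means}(b) applies.
\end{proof}

\section{The criterion for primality}\label{sec:criterion}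

\subsection{A vanishing principle}

The subharmonic functions that we want to annihilate come with a bound of the form $\log(M/|f|)$, where $f$ is $\tau_v\circ C$ or $C'$. This bound is infinite at the zeros of $f$. The first lemma replaces it by a bound that depends only on how large $|f|$ is at some nearby point, and this is what $\omega_C$ controls.

\begin{lemma}\label{lem:mean}
Let $f$ be holomorphic on $|\xi|<1$ with $|f|\le M$ on $|\xi|\le\frac34$, and let $|\xi_0|\le\frac14$ with $f(\xi_0)\ne0$. If $u$ is subharmonic on $|\xi|<1$ and $u\le\log(M/|f|)$ on $|\xi|\le\frac14$, then $u(0)\le4\log(M/|f(\xi_0)|)$.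
\end{lemma}

\begin{proof}
We have $D(0,\frac14)\subset D(\xi_0,\frac12)\subset\{|\xi|\le\frac34\}$, and $\log(M/|f|)\ge0$ on the last set. The area mean inequalities for $u$ at $0$ and for $\log|f|$ at $\xi_0$ give
\[
u(0)\le\frac{16}\pi\int_{D(0,1/4)}\log\frac M{|f|}\,dA\le\frac{16}\pi\int_{D(\xi_0,1/2)}\log\frac M{|f|}\,dA\le\frac{16}\pi\cdot\frac\pi4\,\log\frac M{|f(\xi_0)|}.\qedhere
\]
\end{proof}

\begin{lemma}\label{lem:vanish}
Let $C\in\mathcal I^*$ satisfy \textup{(O)} and let $R<1$. Let $q\ge0$ be continuous and subharmonic on $\mathbb D$, with $q=0$ on $\{|C|>R\}$ and $q\le4\log(8/\omega_C)$ on $\{|C|\le R\}$. Then $q\equiv0$.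
\end{lemma}

\begin{proof}
Let $|z_0|<r<1$. The Poisson kernel of the disk $|z|<r$ at $z_0$ is at most $\frac{r+|z_0|}{r-|z_0|}$, so
\[
q(z_0)\le\frac{r+|z_0|}{r-|z_0|}\,\frac1{2\pi}\int_0^{2\pi}q(re^{i\theta})\,d\theta\le\frac{r+|z_0|}{r-|z_0|}\,\frac4{2\pi}\int_{E_r(C,R)}\log\frac8{\omega_C(re^{i\theta})}\,d\theta .
\]
By (O) the right side tends to $0$ along a sequence $r\to1$.
\end{proof}

\subsection{Every Frostman shift is a Blaschke product}

The obstruction to $\tau_v\circ C=bS$ being a Blaschke product is the harmonic function $-\log|S|$. It does not vanish where $|C|>R$, but it is bounded there, so we truncate it.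

\begin{proposition}\label{prop:shift}
If $C\in\mathcal I^*$ satisfies \textup{(O)}, then $\tau_v\circ C$ is a Blaschke product for every $v\in\mathbb D$.
\end{proposition}

\begin{proof}
Write $\tau_v\circ C=bS$. Then $H=-\log|S|\ge0$ is harmonic and $H\le-\log|\tau_v\circ C|$. Let $R=\frac12(1+|v|)$ and $K=\max_{R\le|y|\le1}(-\log|\tau_v(y)|)$; this is finite and nonnegative because $v$ lies outside the closed annulus. The function $q=\max(H-K,0)$ is continuous and subharmonic, vanishes where $|C|>R$, and satisfies $q\le H$.

Let $z\in\mathbb D$, $s=1-|z|$ and $f(\xi)=\tau_v(C(z+s\xi))$ for $|\xi|<1$. Choose $a,b$ at distance at most $s/4$ from $z$ with $|C(a)-C(b)|=\omega_C(z)$. One of them, written as $z+s\xi_0$ with $|\xi_0|\le\frac14$, has $|C(z+s\xi_0)-v|\ge\frac12\omega_C(z)$. Since $|\tau_v(w)|\ge\frac12|w-v|$, we get $|f(\xi_0)|\ge\frac14\omega_C(z)$. Lemma~\ref{lem:mean} with $M=1$ and $u(\xi)=H(z+s\xi)$ gives $q(z)\le H(z)\le4\log(4/\omega_C(z))$. By Lemma~\ref{lem:vanish}, $q\equiv0$, that is, $|S|\ge e^{-K}$. By Lemma~\ref{lem:complete}(a) the inner function $S$ is constant,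 and so the nonconstant function $\tau_v\circ C$ is a Blaschke product.
\end{proof}

\subsection{The left factor has no critical point}

This step replaces (b) in Proposition~\ref{prop:finite}. We must show that $G$ takes the value $p$, and we do so by showing that $\tau_p\circ G$ is a Blaschke product.

\begin{proposition}\label{prop:nocrit}
Let $C\in\mathcal I^*$ satisfy \textup{(S)} and \textup{(O)}, and let $C=F\circ G$ with $F,G:\mathbb D\to\mathbb D$ holomorphic. If $G$ is not an automorphism, then $F'$ has no zeros in $\mathbb D$.
\end{proposition}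

\begin{proof}
First, $G$ is inner. By \eqref{eq:sp} with $a=0$,
\[
1-|F(w)|\ge\frac{(1-|F(0)|)(1-|w|)}{1+|F(0)||w|}\ge\frac{1-|F(0)|}2\,(1-|w|),
\]
so $1-|G|\le\frac2{1-|F(0)|}(1-|C|)$, and $|G(re^{i\theta})|\to1$ for almost every $\theta$. Also $G$ is nonconstant because $C$ is.

Suppose $F'(p)=0$. Let $v=F(p)$ and $J=\tau_p\circ G\in\mathcal I^*$. The map $\tau_v\circ F\circ\tau_{-p}$ sends $\mathbb D$ to $\mathbb D$ and fixes $0$, so the Schwarz lemma gives $|\tau_v\circ C|\le|J|$ and $m_J(r)\le m_{\tau_v\circ C}(r)$. By Proposition~\ref{prop:shift} and Lemma~\ref{lem:means}(a) the right side tends to $0$, so $J$ is a Blaschke product by Lemma~\ref{lem:means}(b). It is not an automorphism, since $G$ is not, so it has at least two zeros counted with multiplicity. These are zeros of $G-p$, which contradicts Lemma~\ref{lem:chain}.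
\end{proof}

\subsection{A left factor without critical points is an automorphism}

This step replaces (a) in Proposition~\ref{prop:finite}. The covering argument is not available, since $F$ need not be finite-to-one. We measure instead how far $F$ is from an isometry of hyperbolic metrics.

For a simply connected domain $X\subsetneq\mathbb C$ and a conformal map $\psi$ of $X$ onto $\mathbb D$, the \emph{hyperbolic density} is $\lambda_X=|\psi'|/(1-|\psi|^2)$; it does not depend on $\psi$. For a disk,
\begin{equation}\label{eq:diskdensity}
\lambda_{D(c,\rho)}(y)=\frac{\rho}{\rho^2-|y-c|^2}.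
\end{equation}
We need two properties. First, $\Delta\log\lambda_X=4\lambda_X^2$. For $X=\mathbb D$ this is $4\partial_z\partial_{\bar z}(-\log(1-z\bar z))=4(1-|z|^2)^{-2}$, and the general case follows from the rule $\Delta(g\circ\psi)=(\Delta g\circ\psi)|\psi'|^2$ for holomorphic $\psi$ and from the harmonicity of $\log|\psi'|$. Second, the Schwarz--Pick lemma, transported by conformal maps, says that for holomorphic $f:X\to Y$
\begin{equation}\label{eq:sphyp}
(\lambda_Y\circ f)\,|f'|\le\lambda_X ,
\end{equation}
with equality at one point if and only if $f$ is a conformal bijection of $X$ onto $Y$. In particular $\lambda_Y\le\lambda_X$ on $X$ when $X\subset Y$.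

If $F'$ has no zeros, then $\log\bigl(\lambda_{\mathbb D}/((\lambda_{\mathbb D}\circ F)|F'|)\bigr)$ is finite, nonnegative, and vanishes only if $F$ is an automorphism. But its composition with $G$ has no reason to vanish where $|C|>R$, and (O) says nothing about that region. So we replace the target $\mathbb D$ by the disk $|y|<R$ and the source by a component of its preimage. Such components are admissible domains: if $f$ is holomorphic on $\mathbb D$, $X$ is a component of $\{|f|<R\}$ and $\Gamma$ is a Jordan curve in $X$, then $|f|<R$ inside $\Gamma$ by the maximum principle, so the inside of $\Gamma$ belongs to $X$, and $X$ is simply connected.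

\begin{proposition}\label{prop:auto}
Let $C\in\mathcal I^*$ satisfy \textup{(O)}, and let $C=F\circ G$ with $F,G:\mathbb D\to\mathbb D$ holomorphic. If $F'$ has no zeros in $\mathbb D$, then $F$ is an automorphism.
\end{proposition}

\begin{proof}
Put $w_0=G(0)$. Call $R\in(|C(0)|,1)$ \emph{admissible} if it is not the modulus of a critical value of $C$; only countably many $R$ are excluded. Fix an admissible $R$. Let $V=D(0,R)$, let $W$ be the component of $F^{-1}(V)$ that contains $w_0$, and let $\Omega$ be the component of $C^{-1}(V)$ that contains $0$. The set $G(\Omega)$ is connected, contains $w_0$ and lies in $F^{-1}(V)$, so $G(\Omega)\subset W$.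

\emph{Step 1: the defect function.} On $W$ let
\[
u=\log\frac{\lambda_W}{(\lambda_V\circ F)\,|F'|}.
\]
Since $F'\neq0$, the function $u$ is finite and smooth and $\log|F'|$ is harmonic. By \eqref{eq:sphyp} for $F:W\to V$,
\[
u\ge0,\qquad\Delta u=4\lambda_W^2-4(\lambda_V\circ F)^2|F'|^2\ge0 .
\]
Define $U=u\circ G$ on $\Omega$ and $U=0$ on $\mathbb D\setminus\Omega$. On $\Omega$, $U$ is smooth and $\Delta U=(\Delta u\circ G)|G'|^2\ge0$. Multiplying numerator and denominator by $|G'|$ and applying \eqref{eq:sphyp} to $G:\Omega\to W$, we obtain a bound that involves only $C$: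
\begin{equation}\label{eq:Ubound}
0\le U\le\log\frac{\lambda_\Omega}{(\lambda_V\circ C)\,|C'|}\qquad\text{on }\Omega\cap\{C'\ne0\}.
\end{equation}

\emph{Step 2: $U$ is continuous and subharmonic on $\mathbb D$.} We show that $U(z)\to0$ as $z\in\Omega$ tends to a point $z_b\in\partial\Omega\cap\mathbb D$. Let $y_b=C(z_b)$. Then $|y_b|\le R$, and $|y_b|<R$ is impossible, since then a disk about $z_b$ would lie in $C^{-1}(V)$ and meet $\Omega$, so that $z_b\in\Omega$. Thus $|y_b|=R$, and $C'(z_b)\ne0$ because $R$ is admissible. So $C$ maps a neighborhood $D'$ of $z_b$ conformally onto a disk $D(y_b,\rho_0)$. Fix $0<\rho<\min(R,\rho_0/3)$.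

Let $z\in\Omega\cap D'$ with $y=C(z)$ and $|y-y_b|<\rho/2$. Write $y=(R-\delta)e^{i\phi}$; then $0<\delta\le|y-y_b|$. The disk $L=D((R-\rho)e^{i\phi},\rho)$ is internally tangent to $\partial V$ at $Re^{i\phi}$ and contains $y$. It lies in $D(y_b,\rho_0)$, because its points are within $2\rho$ of $Re^{i\phi}$ and $|Re^{i\phi}-y_b|\le\delta+|y-y_b|<\rho$. The preimage $N$ of $L$ under $C|_{D'}$ is a connected subset of $C^{-1}(V)$ that contains $z$, so $N\subset\Omega$ and $\lambda_\Omega(z)\le\lambda_N(z)=\lambda_L(y)|C'(z)|$. By \eqref{eq:Ubound} and \eqref{eq:diskdensity},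
\[
0\le U(z)\le\log\frac{\lambda_L(y)}{\lambda_V(y)}=\log\frac{\rho\,\bigl(R^2-(R-\delta)^2\bigr)}{R\,\bigl(\rho^2-(\rho-\delta)^2\bigr)}=\log\frac{\rho\,(2R-\delta)}{R\,(2\rho-\delta)},
\]
and this tends to $0$ as $\delta\to0$. So $U$ is continuous on $\mathbb D$. The submean inequality for small circles holds at points of $\Omega$ by Step 1, and at other points because $U$ vanishes there and $U\ge0$.

\emph{Step 3: $U\le4\log(8/\omega_C)$.} Let $\zeta\in\Omega$, $y=C(\zeta)$ and $\rho=\frac12(1-|\zeta|)(R-|y|)$. Points of $D(\zeta,\rho)$ have distance at least $\frac12(1-|\zeta|)$ from $\mathbb T$, so there $|C'|\le2/(1-|\zeta|)$ by \eqref{eq:sp} and $|C-y|<R-|y|$. Hence $D(\zeta,\rho)\subset\Omega$ and $\lambda_\Omega(\zeta)\le1/\rho$. Also $\lambda_V(y)=\frac{R}{(R-|y|)(R+|y|)}\ge\frac1{2(R-|y|)}$. By \eqref{eq:Ubound},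
\begin{equation}\label{eq:Uderiv}
U(\zeta)\le\log\frac4{(1-|\zeta|)\,|C'(\zeta)|},
\end{equation}
with the right side read as $+\infty$ where $C'=0$. The right side is positive by \eqref{eq:sp}, so \eqref{eq:Uderiv} holds for all $\zeta\in\mathbb D$.

Now let $z\in\mathbb D$, $s=1-|z|$ and $f(\xi)=sC'(z+s\xi)$. For $|\xi|\le\frac34$ we have $1-|z+s\xi|\ge s/4$, so $|f(\xi)|\le4$ by \eqref{eq:sp} and $U(z+s\xi)\le\log(16/|f(\xi)|)$ by \eqref{eq:Uderiv}. Integrating $C'$ along a segment of length at most $s/2$ gives $\omega_C(z)\le\frac12\max_{|\xi|\le1/4}|f(\xi)|$, so $|f(\xi_0)|\ge2\omega_C(z)$ for some $|\xi_0|\le\frac14$. Lemma~\ref{lem:mean} with $M=16$ yields $U(z)\le4\log(8/\omega_C(z))$.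

\emph{Step 4: conclusion.} Since $U=0$ off $\Omega\subset\{|C|<R\}$, Lemma~\ref{lem:vanish} gives $U\equiv0$. In particular $u(w_0)=U(0)=0$, which is equality in \eqref{eq:sphyp}, so $F$ maps $W=W_R$ bijectively onto $D(0,R)$. The domains $W_R$ increase with $R$. Their union over admissible $R$ is $\mathbb D$: the segment from $w_0$ to a given point is compact, $\max|F|<1$ on it, and so it lies in $W_R$ for admissible $R$ close to $1$. Hence $F$ is injective on $\mathbb D$, and its image contains every $D(0,R)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]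
The first claim is Proposition~\ref{prop:shift}; take $v=0$ for $C$ itself. If $C=F\circ G$ and $G$ is not an automorphism, then $F'$ has no zeros by Proposition~\ref{prop:nocrit}, and $F$ is an automorphism by Proposition~\ref{prop:auto}. Nontrivial Blaschke products are holomorphic self-maps of $\mathbb D$ that are not automorphisms, so $C$ is prime.
\end{proof}

\begin{remark}
Neither condition can be dropped. The function $z^4$ satisfies (O) and is not prime. Example~\ref{ex:omit} violates the conclusion of Proposition~\ref{prop:nocrit} and Example~\ref{ex:nocrit} that of Proposition~\ref{prop:auto}, although both satisfy (S).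
\end{remark}

\section{The Baire argument and condition (S)}\label{sec:baire}

For $n\ge2$ put $R_n=1-\frac1n$ and let
\begin{align*}
\mathcal S_n&=\{C\in\mathcal I^*:\ \text{the zeros of $C'$ in $|z|\le R_n$ are simple and $C$ is injective on them}\},\\
\mathcal V_n&=\Bigl\{C\in\mathcal I^*:\ \int_{E_r(C,R_n)}\log\frac8{\omega_C(re^{i\theta})}\,d\theta<\frac1n\ \text{ for some }r\in(R_n,1)\Bigr\}.
\end{align*}
Condition (S) means $C\in\bigcap_n\mathcal S_n$. Condition (O) means $C\in\bigcap_n\mathcal V_n$. Indeed, (O) with $R=R_n$ gives $C\in\mathcal V_n$. Conversely, let $C\in\bigcap_n\mathcal V_n$ with radii $r_n\in(R_n,1)$ and let $R<1$; for $R_n\ge R$ we have $E_{r_n}(C,R)\subset E_{r_n}(C,R_n)$, and the integrand is positive, so the integral in (O) at $r=r_n$ is less than $1/n$. Since $\mathcal I^*$ is complete, Baire's theorem reduces Theorem~\ref{thm:generic} to the statement that all $\mathcal S_n$ and $\mathcal V_n$ are open and dense. This is the content of Lemma~\ref{lem:open} and Propositions~\ref{prop:Sdense} and~\ref{prop:Vdense}.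

\begin{lemma}\label{lem:open}
The sets $\mathcal S_n$ and $\mathcal V_n$ are open in $\mathcal I^*$.
\end{lemma}

\begin{proof}
Let $C_k\to C$ in $\mathcal I^*$ with $C_k\notin\mathcal S_n$. All derivatives converge locally uniformly, and $C'\not\equiv0$. After passing to a subsequence, one of two cases holds in the disk $|z|\le R_n$. Either $C_k'$ has a multiple zero $p_k\to p$; then $C'(p)=C''(p)=0$. Or $C_k'$ has zeros $p_k\ne q_k$ with $C_k(p_k)=C_k(q_k)$, $p_k\to p$, $q_k\to q$. If $p\ne q$, then $C$ takes the same value at two zeros of $C'$. If $p=q$, then by Rouch\'e's theorem on a small circle about $p$ the order of the zero of $C'$ at $p$ is at least $2$. In all cases $C\notin\mathcal S_n$.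

Let $C\in\mathcal V_n$ with radius $r$, and let $\|\tilde C-C\|\le\delta$. Then $\omega_{\tilde C}\ge\omega_C-2\delta$ and $E_r(\tilde C,R_n)\subset E_r(C,R_n+\delta)$. The continuous function $\omega_C$ has a positive minimum on $|z|=r$, so for small $\delta$ the integral for $\tilde C$ is at most
\[
\int_{E_r(C,R_n+\delta)}\log\frac8{\omega_C(re^{i\theta})-2\delta}\,d\theta .
\]
As $\delta\downarrow0$ the sets decrease to $E_r(C,R_n)$, and by dominated convergence this bound tends to the integral for $C$, which is less than $1/n$.
\end{proof}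

The density of $\mathcal S_n$ is proved as in Example~\ref{ex:four}, by moving a single zero. There the critical points were simple from the start. In general the two real parameters of the moving zero are first used to make them simple.

\begin{proposition}\label{prop:Sdense}
The set $\mathcal S_n$ is dense in $\mathcal I^*$.
\end{proposition}

\begin{proof}
\emph{Reduction to simple zeros.} Let $B\in\mathcal I^*$. By Lemma~\ref{lem:frostman} there are arbitrarily small $v$, not among the countably many critical values of $B$, such that $\tau_v\circ B$ is a Blaschke product; its zeros are then simple. The identity $\tau_v(w)-w=-v+\bar vw\,\tau_v(w)$ gives $\|\tau_v\circ B-B\|\le2|v|$. So it suffices to approximate a Blaschke product with simple zeros. Write it as $\varphi_{a_0}P$, where $P$ is a Blaschke product with simple zeros or a unimodular constant and $P(a_0)\ne0$. Let $U_0$ be a disk about $a_0$ with $\overline{U_0}\subset\mathbb D$ on which $P\ne0$, and put $C_a=\varphi_aP$ for $a\in U_0$. The map $a\mapsto C_a$ is continuous into $\mathcal I^*$, because $\varphi_a(z)$ is uniformly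 continuous on $\overline{U_0}\times\overline{\mathbb D}$. Each $C_a$ has simple zeros, so it does not vanish at its critical points. Off the zeros of $C_a$ we have $C_a'=C_a\,\Theta(a,\cdot)$ with
\[
\Theta(a,z)=-\frac1{a-z}+\frac{\bar a}{1-\bar az}+\frac{P'(z)}{P(z)} .
\]
Thus the zeros of $C_a'$ are those of $\Theta(a,\cdot)$, with the same orders.

\emph{Simple critical points.} Let $Z$ be the set of $(a,z)\in U_0\times\mathbb D$ with $z\ne a$, $P(z)\ne0$ and $\Theta(a,z)=0$. We have $\partial_a\Theta=(a-z)^{-2}$ and $\partial_{\bar a}\Theta=(1-\bar az)^{-2}$, so the real differential $D_a\Theta$ has determinant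
\[
|\partial_a\Theta|^2-|\partial_{\bar a}\Theta|^2=|a-z|^{-4}-|1-\bar az|^{-4}>0,
\]
since $|a-z|<|1-\bar az|$. By the implicit function theorem, $Z$ is near each of its points a graph $a=\alpha(z)$ of a smooth map on an open subset of $\mathbb D$, and countably many such graphs cover $Z$. As $\Theta$ is holomorphic in $z$, differentiating $\Theta(\alpha(z),z)=0$ gives $D_a\Theta\circ D\alpha(z)=-(\text{multiplication by }\partial_z\Theta)$. So $D\alpha(z)=0$ whenever $\partial_z\Theta(\alpha(z),z)=0$. Sard's theorem states that for a smooth map $\alpha$ between open subsets of $\mathbb R^2$ the image of the set $\{\det D\alpha=0\}$ has measure zero. Hence for almost every $a\in U_0$ no point $(a,z)\in Z$ has $\partial_z\Theta(a,z)=0$, and then all zeros of $C_a'$ are simple. Fix such an $a$ close to $a_0$.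

\emph{Distinct critical values.} Choose $\rho\in(R_n,1)$ with $C_a'\ne0$ on $|z|=\rho$, and let $c_1,\dots,c_m$ be the zeros of $C_a'$ in $|z|<\rho$. Let $\epsilon$ be real and small. Since $C_a''(c_k)\ne0$, the implicit function theorem gives smooth functions $c_k(\epsilon)$ with $c_k(0)=c_k$ and $C_{a+\epsilon}'(c_k(\epsilon))=0$. By Rouch\'e's theorem $C_{a+\epsilon}'$ has exactly $m$ zeros in $|z|\le\rho$ counted with multiplicity, so these are the $m$ distinct points $c_k(\epsilon)$, and each is simple. Using $C_a'(c_k)=0$ and $\frac{d}{d\epsilon}\big|_0\varphi_{a+\epsilon}(z)=\varphi_a(z)\bigl[\frac1{a-z}+\frac z{1-\bar az}\bigr]$, we find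
\[
\frac d{d\epsilon}\Big|_0C_{a+\epsilon}(c_k(\epsilon))=C_a(c_k)\Bigl[\frac1{a-c_k}+\frac{c_k}{1-\bar ac_k}\Bigr].
\]
If $C_a(c_k)=C_a(c_\ell)=v$ with $k\ne\ell$, then $v\ne0$, and the difference of the two derivatives is
\[
v\,(c_k-c_\ell)\Bigl[\frac1{(a-c_k)(a-c_\ell)}+\frac1{(1-\bar ac_k)(1-\bar ac_\ell)}\Bigr].
\]
This is not zero, because the first term in the bracket has larger modulus than the second. So such a pair has distinct values for small $\epsilon\ne0$, and pairs with distinct values at $\epsilon=0$ keep them by continuity. Hence $C_{a+\epsilon}\in\mathcal S_n$ for small $\epsilon\ne0$.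
\end{proof}

\section{Creating oscillation}\label{sec:osc}

It remains to prove the following.

\begin{proposition}\label{prop:Vdense}
The set $\mathcal V_n$ is dense in $\mathcal I^*$.
\end{proposition}

The plan comes from \eqref{eq:measure}. Given $B$ and $\eta$, suppose that for each $r$ near $1$ we can find an inner function $C$ within $2\eta$ of $B$ for which $\log(8/\omega_C)$ is on average at most $M$ on the part of the circle $|z|=r$ where $|B|$ is not close to $1$. If $M$ does not depend on $r$, then the integral in the definition of $\mathcal V_n$ is at most $M$ times a measure that tends to $0$. Since \eqref{eq:measure} comes with no rate, the independence of $M$ from $r$ cannot be relaxed.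

\subsection{Inner perturbations of an inner function}

Frostman shifts do not suffice. If $\tau_v\circ\sigma$, which satisfies (S), also satisfied (O), then $\sigma=\tau_{-v}\circ\tau_v\circ\sigma$ would be a Blaschke product by Theorem~\ref{thm:criterion}, and it has no zeros. But the formula $(B-v)/(1-\bar vB)$ remains meaningful when the constant $v$ is replaced by a function. Fix $B\in\mathcal I^*$. Call $(g,g^\#)$ a \emph{conjugate pair} if $g,g^\#\in H^\infty$ and $g^\#=B\bar g$ almost everywhere on $\mathbb T$. Sums of conjugate pairs are conjugate pairs, and so is $(\alpha g,\bar\alpha g^\#)$ for $\alpha\in\mathbb C$. The pair $(v,\bar vB)$ corresponds to the Frostman shift.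

\begin{lemma}\label{lem:pair}
Let $(g,g^\#)$ be a conjugate pair with $\|g\|\le\eta<\frac12$. Then $\|g^\#\|\le\eta$, the function $C=(B-g)/(1-g^\#)$ belongs to $\mathcal I^*$, and
\begin{equation}\label{eq:identity}
C=B-g+Cg^\#,\qquad\|C-B\|\le2\eta .
\end{equation}
\end{lemma}

\begin{proof}
On $\mathbb T$ we have $|g^\#|=|g|$ almost everywhere, so $\|g^\#\|\le\eta$ by Fatou's theorem and $C\in H^\infty$. Also $|B-g|=|1-\bar Bg|=|1-B\bar g|=|1-g^\#|$ almost everywhere, so $C$ is inner. The identity is $C(1-g^\#)=B-g$; with $|C|\le1$ it gives $\|C-B\|\le2\eta<1$, and $C\in\mathcal I^*$ by Lemma~\ref{lem:complete}(b).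
\end{proof}

Conjugate pairs that are concentrated near a point $w\in\mathbb D$ are given by
\[
k_w(z)=\frac{1-\overline{B(w)}B(z)}{1-\bar wz},\qquad k_w^\#(z)=z\,\frac{B(z)-B(w)}{z-w}.
\]
Both functions are in $H^\infty$, and on $\mathbb T$, where $\bar z=1/z$ and $B\bar B=1$, we have $B\overline{k_w}=(B-B(w))/(1-w\bar z)=k_w^\#$. For a compact set $\Delta$ write $\operatorname{osc}_\Delta f=\max_{a,b\in\Delta}|f(a)-f(b)|$; then
\[
\operatorname{osc}_\Delta(f_1\pm f_2)\le\operatorname{osc}_\Delta f_1+\operatorname{osc}_\Delta f_2,\qquad\operatorname{osc}_\Delta f\le2\max_\Delta|f| .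
\]

\begin{example}[one disk]\label{ex:onedisk}
Let $\zeta=re^{i\theta}$ with $r\ge\frac12$, $s=1-r$, $\beta=B(\zeta)$, $\Delta=\{|z-\zeta|\le s/8\}$ and $\delta=\operatorname{osc}_\Delta B$. Take $\kappa=sk_\zeta$, $\kappa^\#=sk_\zeta^\#$, so $\|\kappa\|\le2$, and let $C=(B-\eta\kappa)/(1-\eta\kappa^\#)$ with $\eta<\frac14$. On $\partial\Delta$, and hence on $\Delta$, $|\kappa^\#|\le8\delta$. With $z=e^{i\theta}(r+s\xi)$, $|\xi|\le\frac18$, we have $s/(1-\bar\zeta z)=1/(1+r-r\xi)$. This has modulus at most $1$, so $\kappa$ differs from $(1-|\beta|^2)/(1+r-r\xi)$ by at most $\delta$ on $\Delta$; and its values at $\xi=\pm\frac18$ differ by $\frac r4/\bigl((1+r)^2-\frac{r^2}{64}\bigr)\ge\frac1{32}$. From \eqref{eq:identity},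
\[
\operatorname{osc}_\Delta C\ge\frac{\eta\,(1-|\beta|^2)}{32}-2\eta\delta-\delta-16\eta\delta .
\]
So if $B$ is very flat on $\Delta$ and $|\beta|$ is not close to $1$, then $C$ oscillates on $\Delta$ by an amount of order $\eta$ that does not depend on $r$. The mechanism is that where $B$ is flat, $\kappa^\#$ is small, being a difference quotient of $B$, while $\kappa$ is not flat.
\end{example}

Two difficulties arise when all flat disks along a circle are treated at once. There are about $1/s$ of them, and the bound $|sk_\zeta(z)|\le2s/|1-\bar\zeta z|$ decays only like $1/k$ at the $k$-th neighbor, so it bounds the sum of the kernels only by a multiple of $\log(1/s)$. We gain decay $1/k^2$ by combining three kernels. Second, the oscillation created on one disk may be canceled by the contributions from other disks or by the oscillation of $B$ itself. We do not exclude cancellation, but show that it is unlikely when the coefficients are chosen at random.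

\subsection{Bad arcs and localized kernels}

Fix $n\ge2$ and put $R=R_n$, $R'=\frac12(1+R)$. Let $0<\eta\le\frac14(1-R)$, so $\eta\le\frac18$. Let $r\in[\frac12,1)$, $s=1-r$ and $N=\lceil32\pi/s\rceil$. Divide the circle $|z|=r$ into $N$ equal half-open arcs $J_1,\dots,J_N$. From $32\pi/s\le N\le34\pi/s$, their angular width satisfies $s/17\le2\pi/N\le s/16$. Call $j$ \emph{bad} if $J_j$ contains a point $\zeta_j=re^{i\theta_j}$ with $|B(\zeta_j)|\le R'$, and fix such a point. Let $\Delta_j=\{|z-\zeta_j|\le s/8\}$ and $\operatorname{osc}_j=\operatorname{osc}_{\Delta_j}$. For $z\in J_j$ we have $|z-\zeta_j|\le s/16$, so $\Delta_j$ lies in the closed disk of radius $s/4$ about $z$, and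
\begin{equation}\label{eq:omegaosc}
\omega_f(z)\ge\operatorname{osc}_jf\qquad(f\in\mathcal I^*,\ j\text{ bad},\ z\in J_j).
\end{equation}
Call a bad $j$ \emph{flat} if $\operatorname{osc}_jB<5\eta$. The threshold is chosen above $4\eta$ so that on the other bad disks some oscillation survives any perturbation of size $2\eta$.

\begin{lemma}\label{lem:kernels}
There are absolute constants $A,\mu>0$ such that for all $B,n,\eta,r$ as above there are conjugate pairs $(\kappa_j,\kappa_j^\#)$, indexed by the flat $j$, with
\begin{itemize}
\item[\textup{(i)}] $|\kappa_j|\le1$ and $\sum_{j\text{ flat}}|\kappa_j|\le A$ on $\mathbb D$;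
\item[\textup{(ii)}] $\operatorname{osc}_j\kappa_j\ge(1-R'^2)\mu-60\eta$;
\item[\textup{(iii)}] $|\kappa_j^\#|\le240\eta$ on $\Delta_j$.
\end{itemize}
\end{lemma}

\begin{proof}
Fix a flat $j$ and drop the index: $\zeta=re^{i\theta}$, $\Delta=\Delta_j$, $\beta=B(\zeta)$. Let $x_1=0$, $x_2=\frac1{16}$, $x_3=-\frac1{16}$, $w_\ell=e^{i\theta}(r+sx_\ell)\in\Delta$ and $\beta_\ell=B(w_\ell)$. Far from $\zeta$ the denominators of the three kernels $k_{w_\ell}$ are nearly equal, so we want the numerators to cancel. This takes two linear conditions, and three points leave a nonzero solution: choose $\alpha\in\mathbb C^3$ with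
\[
\max_\ell|\alpha_\ell|=1,\qquad\sum_\ell\alpha_\ell=0,\qquad\sum_\ell\alpha_\ell\overline{\beta_\ell}=0,
\]
and put $\kappa=s\sum_\ell\alpha_\ell k_{w_\ell}$ and $\kappa^\#=s\sum_\ell\overline{\alpha_\ell}\,k_{w_\ell}^\#$.

(i) Since $\sum_\ell\alpha_\ell(1-\overline{\beta_\ell}B)\equiv0$, we may subtract this sum divided by $1-\bar\zeta z$:
\[
\kappa(z)=s\sum_\ell\alpha_\ell\bigl(1-\overline{\beta_\ell}B(z)\bigr)\frac{(\overline{w_\ell}-\bar\zeta)\,z}{(1-\overline{w_\ell}z)(1-\bar\zeta z)} .
\]
We have $|w_\ell-\zeta|\le\frac s{16}\le\frac1{16}|1-\bar\zeta z|$, hence $|1-\overline{w_\ell}z|\ge\frac{15}{16}|1-\bar\zeta z|$. The term $\ell=1$ vanishes, and each of the other two is at most $s\cdot2\cdot\frac s{16}\cdot\frac{16}{15}|1-\bar\zeta z|^{-2}$. Therefore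
\begin{equation}\label{eq:decay}
|\kappa(z)|\le\frac{s^2}{|1-\bar\zeta z|^2}\le1\qquad(z\in\mathbb D).
\end{equation}
To sum over $j$, let $0\le t<1$ and $|x|\le\pi$, and use $|1-te^{ix}|^2=(1-t)^2+4t\sin^2\frac x2$. If $t\ge\frac14$, then $|1-te^{ix}|\ge|\sin\frac x2|\ge|x|/\pi$. If $t<\frac14$, then $|1-te^{ix}|\ge\frac34\ge\frac{3|x|}{4\pi}$. In both cases $|1-te^{ix}|\ge|x|/5$. So for $z=\rho e^{i\phi}$ we have $|1-\overline{\zeta_j}z|\ge\frac15\operatorname{dist}(\theta_j,\phi+2\pi\mathbb Z)$. Consider the arc that contains $re^{i\phi}$. At most three arcs have cyclic index distance at most $1$ from it, and for each $k\ge2$ at most two have distance $k$; for those, $\operatorname{dist}(\theta_j,\phi+2\pi\mathbb Z)\ge(k-1)s/17$. By \eqref{eq:decay},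
\[
\sum_{j\text{ flat}}|\kappa_j(z)|\le3+2\cdot25\cdot17^2\sum_{k\ge2}\frac1{(k-1)^2}=:A .
\]

(ii) We must check that the cancellation has not destroyed the oscillation. Write $z=e^{i\theta}(r+s\xi)$ with $|\xi|\le\frac18$. From $1-(r+sx_\ell)(r+s\xi)=s\,[1+r-r(x_\ell+\xi)-sx_\ell\xi]$ we get
\[
\frac s{1-\overline{w_\ell}z}=Q_\ell(\xi):=\frac1{(1+r-rx_\ell)-(r+sx_\ell)\,\xi}.
\]
The denominator has modulus at least $1+r-\frac3{16}r-\frac s{128}\ge1$, so $|Q_\ell|\le1$. By flatness, on $\Delta$,
\[
\bigl|1-\overline{\beta_\ell}B-(1-|\beta|^2)\bigr|=\bigl|(\bar\beta-\overline{\beta_\ell})\beta+\overline{\beta_\ell}(\beta-B)\bigr|\le10\eta .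
\]
Hence $\kappa$ differs from $(1-|\beta|^2)\sum_\ell\alpha_\ell Q_\ell$ by at most $30\eta$ on $\Delta$.

Let $\mu$ be the minimum of the oscillation of $\sum_\ell\alpha_\ell Q_\ell$ on $|\xi|\le\frac18$, taken over all $\alpha\in\mathbb C^3$ with $\sum\alpha_\ell=0$ and $\max|\alpha_\ell|=1$ and over all $r\in[\frac12,1]$, with $s=1-r$. The parameter set is compact, including the limit $r=1$, and the $Q_\ell$ are jointly continuous in $(r,\xi)$, so the oscillation is continuous in $(\alpha,r)$ and the minimum is attained. It is positive. The pole of $Q_\ell$ is the value at $x_\ell$ of the M\"obius map $x\mapsto\frac{-rx+(1+r)}{sx+r}$, whose determinant is $-r^2-(1+r)(1-r)=-1$, and it is finite as $r+sx_\ell>0$. So the three poles are distinct, and for $\alpha\ne0$ the rational function $\sum\alpha_\ell Q_\ell$ has a pole; by the identity theorem it is not constant on $|\xi|\le\frac18$. Since $|\beta|\le R'$, we obtain (ii).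

(iii) On $\partial\Delta$ we have $|z-w_\ell|\ge\frac s8-\frac s{16}=\frac s{16}$ and $|B-\beta_\ell|\le5\eta$, so $|\kappa^\#|\le3\cdot16\cdot5\eta$. The maximum principle extends the bound to $\Delta$.
\end{proof}

\subsection{Random coefficients}

\begin{proof}[Proof of Proposition~\ref{prop:Vdense}]
Let $B\in\mathcal I^*$, keep the notation above, and assume in addition that $2048\,\eta\le(1-R'^2)\mu$. Put $\nu=\frac12(1-R'^2)\mu\,\eta/A$, which depends only on $n$ and $\eta$. We find $C\in\mathcal V_n$ with $\|C-B\|\le2\eta$; since $\eta$ may be arbitrarily small, this proves the proposition. The radius $r$ is chosen at the end.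

For $t=(t_j)_{j\text{ flat}}$ with $t_j\in[0,1]$ let
\[
g_t=\frac\eta A\sum_{j\text{ flat}}t_j\kappa_j,\qquad g_t^\#=\frac\eta A\sum_{j\text{ flat}}t_j\kappa_j^\#,\qquad C_t=\frac{B-g_t}{1-g_t^\#},
\]
where $C_t=B$ if no $j$ is flat. By Lemma~\ref{lem:kernels}(i), $\|g_t\|\le\eta$, so Lemma~\ref{lem:pair} gives $\|g_t^\#\|\le\eta$, $C_t\in\mathcal I^*$ and $\|C_t-B\|\le2\eta$. In particular $0<\operatorname{osc}_jC_t\le2$. The map $t\mapsto C_t$ is continuous in the uniform norm, so $\operatorname{osc}_jC_t$ is continuous in $t$.

\emph{Dependence on one coefficient.} Let $j$ be flat, let $t,t'$ differ only in the coordinate $j$, and put $d=t_j-t_j'$. Subtracting the identities \eqref{eq:identity} for $C_t$ and $C_{t'}$ gives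
\[
C_t-C_{t'}=-\frac{\eta d}A\,\kappa_j+\frac{\eta d}A\,C_t\kappa_j^\#+(C_t-C_{t'})\,g_{t'}^\# ,
\]
and solving for $C_t-C_{t'}$,
\[
C_t-C_{t'}=-\frac{\eta d}A\,(\kappa_j+E),\qquad E=\frac{\kappa_j\,g_{t'}^\#-C_t\,\kappa_j^\#}{1-g_{t'}^\#}.
\]
On $\Delta_j$, Lemma~\ref{lem:kernels}(i) and (iii) give $|E|\le2(\eta+240\eta)=482\eta$. With (ii),
\[
\operatorname{osc}_j(\kappa_j+E)\ge(1-R'^2)\mu-60\eta-964\eta\ge\tfrac12(1-R'^2)\mu ,
\]
and therefore
\[
\operatorname{osc}_jC_t+\operatorname{osc}_jC_{t'}\ge\operatorname{osc}_j(C_t-C_{t'})\ge\nu\,|t_j-t_j'| .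
\]
So, when the other coordinates are fixed, the closed set $\{t_j\in[0,1]:\operatorname{osc}_jC_t\le x\}$ has diameter, and hence measure, at most $2x/\nu$. This holds whatever $B$ and the other kernels contribute on $\Delta_j$.

\emph{Averaging.} Let the $t_j$ be independent and uniformly distributed on $[0,1]$. For flat $j$, Fubini's theorem gives $\mathbb P(\operatorname{osc}_jC_t\le x)\le\min(1,2x/\nu)$, and so
\[
\mathbb E\log\frac8{\operatorname{osc}_jC_t}\le\log8+\int_0^\infty\mathbb P\bigl(\operatorname{osc}_jC_t\le e^{-y}\bigr)\,dy\le\log8+1+\log^+\frac2\nu ,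
\]
because $\int_0^\infty\min(1,Ke^{-y})\,dy\le1+\log^+K$ for $K>0$. If $j$ is bad and not flat, then $\operatorname{osc}_jC_t\ge5\eta-4\eta=\eta$ for all $t$. Thus for every bad $j$
\[
\mathbb E\log\frac8{\operatorname{osc}_jC_t}\le M:=\max\Bigl(\log8+1+\log^+\frac2\nu,\ \log\frac8\eta\Bigr),
\]
and $M$ does not depend on $r$.

\emph{Choice of $r$ and $t$.} If $|C_t(re^{i\theta})|\le R$, then $|B(re^{i\theta})|\le R+2\eta\le R'$, so $re^{i\theta}$ lies in a bad arc. By \eqref{eq:omegaosc}, and since all logarithms below are positive,
\[
\int_{E_r(C_t,R)}\log\frac8{\omega_{C_t}(re^{i\theta})}\,d\theta\le X(t):=\frac{2\pi}N\sum_{j\text{ bad}}\log\frac8{\operatorname{osc}_jC_t}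
\]
for every $t$, and $\mathbb EX$ is at most $M$ times the total angular width of the bad arcs. For $z$ in a bad arc $J_j$ we have $|z-\zeta_j|\le s/16$ and $|1-\overline{\zeta_j}z|\ge1-r^2\ge s$, so $|\tau_{\zeta_j}(z)|\le\frac1{16}$, and \eqref{eq:sp} gives
\[
|B(z)|\le R'':=\frac{R'+\frac1{16}}{1+\frac1{16}R'}<1 .
\]
Hence $\mathbb EX\le M\,|E_r(B,R'')|$, which tends to $0$ as $r\to1$ by \eqref{eq:measure}. Choose $r\in(R,1)$ with $\mathbb EX<\frac1n$; note that $R\ge\frac12$. Then $X(t)<\frac1n$ for some $t$, and $C_t\in\mathcal V_n$.
\end{proof}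

This completes the proof of Theorem~\ref{thm:generic}, and with it of Theorem~\ref{thm:main}.

\begin{thebibliography}{9}

\bibitem{FBP}
\emph{On the composition of Frostman Blaschke products},
\texttt{https://www.impan.pl/download/pdf/sm219-2-7}.

\end{thebibliography}
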